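# A nonseparable scattered C$^*$-algebra in ZFC with only countable irredundant sets

## 1. Matrix blocks hung on finite sets of countable ordinals

The lecture turns on one directed system of finite-dimensional algebras, so we build that first and say afterwards what it is for. An ordinal is the set of smaller ordinals, so $\gamma+1=\{\alpha:\alpha\le\gamma\}$.

**Lemma 1.** There are finite sets $F_n(\gamma)\subseteq\gamma+1$ ($n<\omega$, $\gamma<\omega_1$) with $0,\gamma\in F_n(\gamma)\subseteq F_{n+1}(\gamma)$, with $\bigcup_nF_n(\gamma)=\gamma+1$, and with the coherence property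
$$\alpha\in F_n(\gamma)\ \Longrightarrow\ F_n(\alpha)=F_n(\gamma)\cap(\alpha+1).$$

**Proof.** This is a recursion on $\gamma$, after Todorcevic. Put $F_n(0)=\{0\}$ and $F_n(\beta+1)=F_n(\beta)\cup\{\beta+1\}$. All properties pass from $\beta$ to $\beta+1$; for coherence, if $\alpha\in F_n(\beta)$ then $F_n(\alpha)=F_n(\beta)\cap(\alpha+1)=F_n(\beta+1)\cap(\alpha+1)$, because $\alpha\le\beta$.

Let $\gamma$ be a limit. Take $\gamma_0<\gamma_1<\cdots$ cofinal in $\gamma$. Since $\gamma_i\in\bigcup_nF_n(\gamma_{i+1})$ and these sets increase with $n$, there are $0=n_0<n_1<\cdots$ with $\gamma_i\in F_{n_{i+1}}(\gamma_{i+1})$. Let $i(n)=\max\{i:n_i\le n\}$ and $F_n(\gamma)=\{\gamma\}\cup F_n(\gamma_{i(n)})$.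

We first note that $\gamma_i\in F_n(\gamma_j)$ whenever $i\le j\le i(n)$. This is by induction on $j$. For $j=i$ it is clear. If $i<j$, then $\gamma_{j-1}\in F_{n_j}(\gamma_j)\subseteq F_n(\gamma_j)$, so coherence gives $F_n(\gamma_{j-1})\subseteq F_n(\gamma_j)$, and $\gamma_i\in F_n(\gamma_{j-1})$ by induction.

Monotonicity: $i(n)\le i(n+1)$, so $\gamma_{i(n)}\in F_{n+1}(\gamma_{i(n+1)})$, and coherence gives $F_n(\gamma_{i(n)})\subseteq F_{n+1}(\gamma_{i(n)})\subseteq F_{n+1}(\gamma_{i(n+1)})$. Covering: if $\alpha<\gamma$, then $\alpha\in F_m(\gamma_i)$ for some $m,i$; for $n\ge m,n_i$ we get $\alpha\in F_n(\gamma_i)\subseteq F_n(\gamma_{i(n)})$. Coherence: if $\alpha\in F_n(\gamma)$ and $\alpha<\gamma$, then $\alpha\in F_n(\gamma_{i(n)})$, so $F_n(\alpha)=F_n(\gamma_{i(n)})\cap(\alpha+1)=F_n(\gamma)\cap(\alpha+1)$. The case $\alpha=\gamma$ is trivial. $\square$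

For example, the recursion gives $F_n(k)=\{0,\dots,k\}$ for finite $k$ and all $n$. With the choice $\gamma_i=i$, $n_i=i$ it gives $F_n(\omega)=\{0,\dots,n,\omega\}$ and $F_n(\omega+1)=\{0,\dots,n,\omega,\omega+1\}$.

For $\alpha<\gamma$ put $\rho(\alpha,\gamma)=\min\{n:\alpha\in F_n(\gamma)\}$, and let $\alpha^+=\alpha^+_{n,\gamma}$ be the least element of $F_n(\gamma)$ that is larger than $\alpha$. It exists because $\gamma\in F_n(\gamma)$. In the example, $\rho(k,\omega)=k$, and $\alpha^+_{n,\omega}=\omega$ for $n\le\alpha<\omega$.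

Next we need Hilbert spaces. For the moment only their shape matters; $B(E)$ denotes all bounded operators on $E$, and $|p\rangle\langle q|$ is the operator $x\mapsto\langle x,q\rangle p$ (inner products are linear in the first variable).

* (D1) $E_0\ne0$ is finite-dimensional, $E_{n+1}=E_n\otimes Q_n$ with $2\le\dim Q_n<\infty$, and $\varepsilon_n\in Q_n$ is a unit vector. We regard $E_n\subseteq E_{n+1}$ via $w\mapsto w\otimes\varepsilon_n$. Let $H$ be the completion of $\bigcup_nE_n$ and $P_n$ the projection of $H$ onto $E_n$.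
* (D2) $\iota_n:B(E_n)\to B(Q_n)$ is an injective $*$-homomorphism.
* (D3) For each $\alpha<\omega_1$, $O_n^\alpha:B(E_n)\to B(E_{n+1})$ is an injective $*$-homomorphism whose range is orthogonal to $1_{E_n}\otimes|\varepsilon_n\rangle\langle\varepsilon_n|$: the products in both orders are $0$.

Put $N_n(\gamma)=\bigoplus_{\alpha\in F_n(\gamma)}B(E_n)$, with elements $x=(x_\alpha)$. The connecting map $\Phi=\Phi_n^\gamma:N_n(\gamma)\to N_{n+1}(\gamma)$ is
$$(\Phi x)_\gamma=x_\gamma\otimes|\varepsilon_n\rangle\langle\varepsilon_n|,\tag{1.1}$$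
$$(\Phi x)_\alpha=x_\alpha\otimes|\varepsilon_n\rangle\langle\varepsilon_n|+O_n^\alpha(x_{\alpha^+})\qquad(\alpha\in F_n(\gamma),\ \alpha<\gamma),\tag{1.2}$$
$$(\Phi x)_\alpha=1_{E_n}\otimes\iota_n(x_{\alpha^+})\qquad(\alpha\in F_{n+1}(\gamma)\setminus F_n(\gamma)).\tag{1.3}$$

In words: an old coordinate is extended by $0$ off $E_n$, and on the room gained it also reads, through $O^\alpha_n$, the next coordinate above it. A coordinate $\alpha$ that has just entered has no past. It copies the next coordinate above it, in a tensor factor that leaves $E_n$ alone.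

By (D3) the two summands in (1.2) are orthogonal, so $\Phi$ is a $*$-homomorphism. It is injective, because the compression of $(\Phi x)_\alpha$ to $E_n$ is $x_\alpha$ for $\alpha\in F_n(\gamma)$.

If $\beta\in F_n(\gamma)$, then $F_n(\beta)=F_n(\gamma)\cap(\beta+1)$, and we let $J:N_n(\beta)\to N_n(\gamma)$ be extension by $0$. Then $\Phi^\gamma J=J\Phi^\beta$. To see this, look at a coordinate $\alpha\in F_{n+1}(\gamma)$. If $\alpha>\beta$, both sides vanish, since $\alpha^+>\beta$ too. If $\alpha=\beta<\gamma$, the extra term $O_n^\beta(x_{\beta^+})$ on the left is $0$ because $\beta^+>\beta$. If $\alpha<\beta$, the sets $F_n,F_{n+1}$ of $\beta$ and of $\gamma$ agree below $\beta+1$, and $\alpha^+\le\beta$ is the same ordinal for both.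

Order the pairs by $(n,\gamma)\le(m,\delta)$ iff $n\le m$ and $\gamma\in F_m(\delta)$. This is transitive: if $\gamma\in F_m(\delta)$, $m\le l$, $\delta\in F_l(\eta)$, then $\gamma\in F_l(\delta)\subseteq F_l(\eta)$ by coherence. It is directed: given $(n,\gamma),(m,\delta)$, let $\eta=\max(\gamma,\delta)$ and take $l\ge n,m$ with $\gamma,\delta\in F_l(\eta)$. The maps
$$N_n(\gamma)\xrightarrow{\ \Phi\circ\cdots\circ\Phi\ }N_m(\gamma)\xrightarrow{\ J\ }N_m(\delta)$$
form a directed system, because $\Phi J=J\Phi$ and extensions by $0$ compose. Let $\mathcal A$ be its C$^*$-limit. The maps are injective, so we regard $N_n(\gamma)\subseteq\mathcal A$. For $x\in N_n(\gamma)$ and $k\ge n$ let $x^{(k)}$ be the image of $x$ in $N_k(\gamma)$.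

Two pictures. For $\gamma=1$ we have $F_n(1)=\{0,1\}$ for all $n$, and $\Phi(x_0,x_1)=(x_0\otimes|\varepsilon_n\rangle\langle\varepsilon_n|+O_n^0(x_1),\ x_1\otimes|\varepsilon_n\rangle\langle\varepsilon_n|)$. So $(0,x_1)$ is $0$ at coordinate $0$ on $E_n$, and is $O_k^0(x_1\otimes|\varepsilon_n\rangle\langle\varepsilon_n|\otimes\cdots\otimes|\varepsilon_{k-1}\rangle\langle\varepsilon_{k-1}|)$ on $E_{k+1}\ominus E_k$ for $k\ge n$. For $\gamma=\omega$ and $F_n(\omega)=\{0,\dots,n,\omega\}$, the ordinal $n+1$ enters between steps $n$ and $n+1$. An element supported at $\omega$ then acquires the coordinate $1\otimes\iota_n(x_\omega)$ at $n+1$.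

What is this for? With the particular data of Section 5, $\mathcal A$ is a nonseparable scattered C$^*$-algebra in which every irredundant set is countable, and no axiom beyond ZFC is used.

## 2. Irredundant sets and scattered algebras: statements and easy cases

**Definition.** A subset $\mathcal X$ of a C$^*$-algebra is *irredundant* if for every $a\in\mathcal X$ the C$^*$-subalgebra $C^*(\mathcal X\setminus\{a\})$ generated by the others does not contain $a$. A projection $p\in\mathcal B$ is *minimal in* $\mathcal B$ if $p\mathcal Bp=\mathbb Cp\ne0$. A C$^*$-algebra is *scattered* if every nonzero C$^*$-subalgebra of it contains a minimal projection (minimal in that subalgebra).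

Scatteredness is the noncommutative version of the notion for compact Hausdorff spaces $K$: every nonempty subspace has a relatively isolated point.

The algebra $C([0,1])$ is not scattered: its only projections are $0$ and $1$, and $1$ is not minimal. The algebra $K(\mathcal H)$ of compact operators is scattered. Indeed, a nonzero C$^*$-algebra $\mathcal B$ of compact operators contains a nonzero positive compact operator, hence by functional calculus a nonzero finite-rank projection. Let $p\in\mathcal B$ be one of least rank. A nonscalar self-adjoint element of $p\mathcal Bp$ would have a proper nonzero spectral projection in $p\mathcal Bp$, so $p\mathcal Bp=\mathbb Cp$.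

Now some cases of irredundance by hand.

* Pairwise orthogonal nonzero projections always form an irredundant set: each annihilates the algebra generated by the others, and $p\cdot p\ne0$. So the scattered algebra $K(\ell_2(\omega_1))$ has an uncountable irredundant set, and so does its diagonal subalgebra $c_0(\omega_1)$.
* The space $[0,\omega_1]$ is scattered, since the least element of any nonempty subset is isolated in it. In $C([0,\omega_1])$ the functions $1_{[0,\xi]}$, $\xi<\omega_1$, form an irredundant set: if $\eta\ne\xi$, then $1_{[0,\eta]}$ takes the same value at $\xi$ and at $\xi+1$, so everything in the algebra generated by these does too, while $1_{[0,\xi]}$ does not.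
* If $p,q$ are orthogonal nonzero projections, $\{p,q,p+q\}$ is not irredundant.
* A separable C$^*$-algebra has only countable irredundant sets. For $a\in\mathcal X$ the distance of $a$ to the closed set $C^*(\mathcal X\setminus\{a\})$ is positive, so $\mathcal X$ is a discrete subspace of a separable metric space. In general the size of an irredundant set is bounded by the norm density.

The background is as follows. Under CH, if $K$ is the Kunen line, a scattered compact Hausdorff space, then $C(K)$ is nonseparable and has no uncountable irredundant set. S. Todorcevic proved that under $\mathrm{MA}+\neg\mathrm{CH}$ every nonseparable $C(K)$ with $K$ compact and $0$-dimensional, in particular with $K$ compact scattered, has an uncountable irredundant set. It is also consistent that there is a nonseparable, scattered, noncommutative C$^*$-algebra with no uncountable irredundant set. The problem, from "Uncountable irredundant sets in nonseparable scattered C$^*$-algebras" (https://www.teses.usp.br/teses/disponiveis/45/45131/tde-05082019-165942/publico/tese.pdf),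 asks whether it is consistent with ZFC that *every* nonseparable scattered C$^*$-algebra admits an uncountable irredundant set. The answer is no.

**Theorem 1 (ZFC).** There is a nonseparable scattered C$^*$-algebra $\mathcal A$ (AF, of density $\omega_1$, faithfully and irreducibly represented on $\ell_2$) in which every irredundant set is countable.

**Theorem 2 (ZFC).** For this $\mathcal A$:
(a) if $\mathcal D$ is a quotient of a C$^*$-subalgebra of $\mathcal A$ and $\mathcal X\subseteq\mathcal D$, then $a\in C^*(\mathcal X\setminus\{a\})$ for all but countably many $a\in\mathcal X$;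
(b) every commutative C$^*$-subalgebra of $\mathcal A$ is separable.
Moreover, (c) if $\mathcal A'$ is any nonseparable scattered C$^*$-algebra without uncountable irredundant sets, then all its Cantor–Bendixson levels are separable and its Cantor–Bendixson height is at least $\omega_1$.

Part (c), proved in Section 10, explains the shape of the tower. The examples above show that a "wide" level produces orthogonal projections, so an example must be tall and thin. Ours will have $\omega_1$ layers, each a copy of $K(\ell_2)$.

## 3. One copy of the compact operators for each countable ordinal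

In this section any data (D1)–(D3) will do. We find the ideals of $\mathcal A$ and one irreducible representation $\pi_\alpha$ for each $\alpha<\omega_1$.

**Ideals.** For $\xi\le\omega_1$ let $\mathcal I_\xi=\overline{\bigcup_{\gamma<\xi,\,n}N_n(\gamma)}$, with $\mathcal I_0=0$. The union is directed, because $\eta=\max(\gamma,\delta)<\xi$ in the directedness argument. It is a closed ideal: if $x\in N_n(\gamma)$ with $\gamma<\xi$ and $y\in N_m(\delta)$ is arbitrary, put $\eta=\max(\gamma,\delta)$ and choose $l\ge n,m$ with $\gamma,\delta\in F_l(\eta)$. Inside $N_l(\eta)$, $N_l(\gamma)$ is the ideal of elements supported on $F_l(\eta)\cap(\gamma+1)$, so $xy,yx\in N_l(\gamma)\subseteq\mathcal I_\xi$. Further, $\mathcal I_\xi$ is separable for $\xi<\omega_1$; $\mathcal I_\xi=\overline{\bigcup_{\zeta<\xi}\mathcal I_\zeta}$ for limit $\xi$; and $\mathcal A=\mathcal I_{\omega_1}=\bigcup_{\xi<\omega_1}\mathcal I_\xi$, since an element of $\mathcal A$ is a limit of a sequence from the blocks, which involves only countably many $\gamma$.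

**Representations.** Let $\alpha<\omega_1$ and $x\in N_n(\gamma)$. Choose $(m,\delta)\ge(n,\gamma)$ with $\alpha\in F_m(\delta)$, let $x'$ be the image of $x$ in $N_m(\delta)$, and set $\pi_\alpha(x)|_{E_k}=(x'^{(k)})_\alpha$ for $k\ge m$. By (1.1) and (1.2), $(x'^{(k+1)})_\alpha$ is $(x'^{(k)})_\alpha\otimes|\varepsilon_k\rangle\langle\varepsilon_k|$ plus an operator living on $E_k\otimes(Q_k\ominus\varepsilon_k)$. So $E_k$ reduces it, its restriction to $E_k$ is $(x'^{(k)})_\alpha$, and $\pi_\alpha(x)$ is a well-defined operator on $H$ of norm at most $\|x\|$. If $(m',\delta')\ge(m,\delta)$, then for $k\ge m'$ the image of $x$ in $N_k(\delta')$ is $J(x'^{(k)})$, with the same $\alpha$-coordinate. By directedness the definition does not depend on the choice and is compatible with the connecting maps. We obtain representations $\pi_\alpha:\mathcal A\to B(H)$ with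
$$x\in N_n(\gamma),\ \alpha\in F_n(\gamma)\ \Longrightarrow\ E_k\text{ reduces }\pi_\alpha(x)\text{ and }\pi_\alpha(x)|_{E_k}=x_\alpha^{(k)}\quad(k\ge n).\tag{3.1}$$

**Lemma 2.**
(i) $\ker\pi_\alpha=\mathcal I_\alpha$.
(ii) $\pi_\alpha$ induces $\mathcal I_{\alpha+1}/\mathcal I_\alpha\cong K(H)$.
(iii) $\mathcal A$ is scattered and nonseparable of density $\omega_1$, and $\pi_0$ is faithful and irreducible.
(iv) $\pi_\alpha(a)$ is not a scalar for $a\in\mathcal A\setminus\mathcal I_\alpha$.
(v) Every representation of $\mathcal A$ is a direct sum of representations each of which is equivalent to some $\pi_\alpha$ or is one-dimensional and zero.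

**Proof of (i).** The purpose is to show that what sits at or above $\alpha$ is seen by $\pi_\alpha$; here clauses (1.2) and (1.3) matter. First, if $\gamma<\alpha$ and $x\in N_n(\gamma)$, its images in $N_m(\alpha)$ ($m$ large) have $\alpha$-coordinate $0$; so $\pi_\alpha(\mathcal I_\alpha)=0$.

Conversely, a closed ideal $\mathcal J$ of $\mathcal A$ is the closure of $\bigcup(\mathcal J\cap N_n(\gamma))$. Let $a\in\mathcal J$ and $x\in N_n(\gamma)$ with $\|a-x\|<\epsilon$. Since $N_n(\gamma)/(\mathcal J\cap N_n(\gamma))$ embeds isometrically in $\mathcal A/\mathcal J$, the class of $x$ there has norm $\|x+\mathcal J\|<\epsilon$, so some $j\in\mathcal J\cap N_n(\gamma)$ has $\|x-j\|<\epsilon$, and $\|a-j\|<2\epsilon$.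

Now $\ker\pi_\alpha\cap N_n(\gamma)$ is an ideal of a finite sum of full matrix algebras, hence a sum of blocks. If all these blocks sit at elements of $F_n(\gamma)\cap\alpha$, and this set is nonempty with maximum $\beta_0$, then $F_n(\gamma)\cap\alpha=F_n(\beta_0)$ and so $\ker\pi_\alpha\cap N_n(\gamma)\subseteq N_n(\beta_0)\subseteq\mathcal I_\alpha$. If the set is empty, the kernel in $N_n(\gamma)$ is $0$. Since a block of $N_n(\gamma)$ at $\beta$ is the image under $J$ of the block of $N_n(\beta)$ at $\beta$, it suffices to show: *if $\beta\ge\alpha$ and $x\in N_n(\beta)$ is supported at $\beta$ with $x_\beta=1$, then $\pi_\alpha(x)\ne0$.*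

If $\beta=\alpha$, then $\pi_\alpha(x)=P_n$ by (1.1). Let $\beta>\alpha$, let $S_k=\{\eta\in F_k(\beta):x_\eta^{(k)}\ne0\}$ and $\nu_k=\min S_k$. We claim that $S_k=F_k(\beta)\cap[\nu_k,\beta]$, and that $\nu_{k+1}$ is the predecessor of $\nu_k$ in $F_k(\beta)$ as long as $\nu_k\ne0$. For $k=n$, $S_n=\{\beta\}$. For the step, injectivity of $O_k^\eta$ and $\iota_k$ and orthogonality of the summands in (1.2) give: an $\eta\in F_k(\beta)$ belongs to $S_{k+1}$ iff $\eta\in S_k$, or $\eta<\beta$ and $\eta^+\in S_k$; an $\eta\in F_{k+1}(\beta)\setminus F_k(\beta)$ belongs to $S_{k+1}$ iff $\eta^+\in S_k$. Suppose $\nu_k$ has a predecessor $\nu$ in $F_k(\beta)$. Among $\eta\in F_k(\beta)$, those $\ge\nu_k$ are in $S_{k+1}$, $\nu$ is because $\nu^+=\nu_k$, and any $\eta<\nu$ is not because $\eta^+\le\nu$. Among $\eta\notin F_k(\beta)$, $\eta^+\ge\nu_k$ iff $\eta>\nu$. So $\eta\in S_{k+1}$ iff $\eta\ge\nu$. If $\nu_k=0$, then $S_k=F_k(\beta)$ and the same rules give $S_{k+1}=F_{k+1}(\beta)$. This proves the claim. There is no infinite descending sequence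 of ordinals, so $S_k=F_k(\beta)$ for all large $k$. Once also $\alpha\in F_k(\beta)$, we get $x_\alpha^{(k)}\ne0$, and $\pi_\alpha(x)\ne0$ by (3.1).

**Proof of (ii).** The purpose is to identify the layer. For $x\in N_n(\alpha)$, (1.1) gives $\pi_\alpha(x)=x_\alpha P_n$, and $N_n(\gamma)$ with $\gamma<\alpha$ is killed. Hence $\pi_\alpha(\mathcal I_{\alpha+1})=\overline{\bigcup_nP_nB(H)P_n}=K(H)$; now use (i).

**Proof of (iii).** Let $0\ne\mathcal B\subseteq\mathcal A$ be a C$^*$-subalgebra and $\xi$ least with $\mathcal B\cap\mathcal I_\xi\ne0$. If $\xi$ were a limit, then for $b\in\mathcal B\cap\mathcal I_\xi$ and $\zeta<\xi$ we would have $\|b\|=\|b+(\mathcal B\cap\mathcal I_\zeta)\|=\mathrm{dist}(b,\mathcal I_\zeta)$, which tends to $0$ as $\zeta\to\xi$; so $b=0$, a contradiction. Hence $\xi=\zeta+1$, and $\mathcal B\cap\mathcal I_{\zeta+1}$, which meets $\mathcal I_\zeta=\ker\pi_\zeta$ in $0$, embeds via $\pi_\zeta$ as a nonzero C$^*$-algebra of compact operators. By Section 2 it has a minimal projection $p$, and $p\mathcal Bp=p(p\mathcal Bp)p\subseteq p(\mathcal B\cap\mathcal I_{\zeta+1})p=\mathbb Cp$.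 So $p$ is minimal in $\mathcal B$, and $\mathcal A$ is scattered.

Choose $e_\xi\in\mathcal I_{\xi+1}$ with $\|\pi_\xi(e_\xi)\|=1$. For $\zeta<\xi$ we have $e_\zeta\in\mathcal I_\xi=\ker\pi_\xi$, so $\|e_\xi-e_\zeta\|\ge1$, and $\mathcal A$ is nonseparable. Its density is at most $\omega_1$, since it is the closure of the union of $\omega_1$ finite-dimensional algebras. Finally $\ker\pi_0=\mathcal I_0=0$ and $\pi_0(\mathcal A)\supseteq K(H)$, with $H\cong\ell_2$.

**Proof of (iv).** Suppose $\pi_\alpha(a)=z1$. If $z=0$, then $a\in\mathcal I_\alpha$ by (i). If $z\ne0$, pick a countable $\xi\ge\alpha$ with $a\in\mathcal I_\xi$, and $b\in\mathcal I_{\xi+1}\setminus\mathcal I_\xi$. Then $ab-zb\in\ker\pi_\alpha=\mathcal I_\alpha\subseteq\mathcal I_\xi$ and $ab\in\mathcal I_\xi$, so $b\in\mathcal I_\xi$, a contradiction.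

**Proof of (v).** Split off the null space, which is a sum of one-dimensional zero representations. By Zorn's lemma it then suffices that each nonzero nondegenerate representation $\sigma$ on a space $\mathcal K$ contains some $\pi_\alpha$. The least $\xi$ with $\sigma(\mathcal I_\xi)\ne0$ is not $0$ or a limit, so it is a successor $\alpha+1$, and $\sigma|_{\mathcal I_{\alpha+1}}$ factors through $\mathcal I_{\alpha+1}/\mathcal I_\alpha\cong K(H)$. Nondegenerate representations of $K(H)$ are multiples of the identity representation. So on the reducing subspace $\overline{\sigma(\mathcal I_{\alpha+1})\mathcal K}$ the restriction $\sigma|_{\mathcal I_{\alpha+1}}$ is a multiple $\pi_\alpha\otimes1$. For $a\in\mathcal A$ and $b\in\mathcal I_{\alpha+1}$, $\sigma(a)\sigma(b)=\sigma(ab)=(\pi_\alpha(a)\otimes1)\sigma(b)$, so $\sigma=\pi_\alpha\otimes1$ there. $\square$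

## 4. Functionals supported on at most two levels, and where separability stops helping

For trace class $G$ put $\omega_G(X)=\mathrm{tr}(GX)$. Note that $\mathrm{tr}(|p\rangle\langle q|X)=\langle Xp,q\rangle$. The next lemma turns "$a$ is not generated by the others" into a functional of a very small kind.

**Lemma 3.** Let $\mathcal B\subseteq\mathcal A$ be a C$^*$-subalgebra and $a\in\mathcal A\setminus\mathcal B$. Then there are a nonempty $s\subseteq\omega_1$ with $|s|\le2$ and nonzero finite-rank operators $G_\alpha$ on $H$ ($\alpha\in s$) such that $f=\sum_{\alpha\in s}\omega_{G_\alpha}\circ\pi_\alpha$ vanishes on $\mathcal B$ and $f(a)=1$.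

**Proof.** Let $\tilde{\mathcal A}=\mathcal A\oplus\mathbb C1$ be the unitization. Then $a\notin\mathcal B+\mathbb C1$, and $\mathcal B+\mathbb C1$ is closed. Let $\Upsilon$ be the universal representation of $\tilde{\mathcal A}$; every bounded functional on $\tilde{\mathcal A}$ has the form $\langle\Upsilon(\cdot)\xi,\eta\rangle$. By Hahn–Banach one of these vanishes on $\mathcal B+\mathbb C1$ but not at $a$. So $\Upsilon(a)$ is not in the weak operator closure of $\Upsilon(\mathcal B+\mathbb C1)$, which by the bicommutant theorem is $\Upsilon(\mathcal B+\mathbb C1)''$. Hence some $R$ commutes with $\Upsilon(\mathcal B)$ but not with $\Upsilon(a)$.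

Decompose $\Upsilon|_{\mathcal A}$ by Lemma 2(v) and write $R$ as a matrix. Every entry intertwines the corresponding summands on $\mathcal B$, and some entry $R_0$ fails to do so at $a$: $R_0\sigma(x)=\sigma'(x)R_0$ for $x\in\mathcal B$, but $R_0\sigma(a)\ne\sigma'(a)R_0$, where each of $\sigma,\sigma'$ is some $\pi_\alpha$ or zero. For suitable $w,u$, after scaling, the functional
$$f(x)=\langle(R_0\sigma(x)-\sigma'(x)R_0)w,u\rangle=\langle\sigma(x)w,R_0^*u\rangle-\langle\sigma'(x)R_0w,u\rangle$$
vanishes on $\mathcal B$ and has $f(a)=1$. Collect the terms if $\sigma=\sigma'$ and omit zero terms. Since $f(a)=1$, at least one term remains. $\square$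

Now suppose $\mathcal X$ is an uncountable irredundant set. Choose distinct $a_\delta\in\mathcal X$ for $\delta<\omega_1$, normalized, and let $f_\delta$ be a witness for $a_\delta$ against $\mathcal B_\delta=C^*(a_{\delta'}:\delta'\ne\delta)$, with levels $s_\delta$ and operators $G_{\delta,\alpha}$. Then $f_\delta(a_\delta)=1$ and $f_{\delta'}(a_\delta)=0$ for $\delta'\ne\delta$. So the $f_\delta$ are uniformly separated, and the natural attempt is to contradict this by separability.

If the levels do not move, say $s_\delta=s_0$ for uncountably many $\delta$, this works: the trace class of $H$ is separable, so there are $\delta\ne\delta'$ with $\sum_{\alpha\in s_0}\|G_{\delta,\alpha}-G_{\delta',\alpha}\|_1<\frac12$, whence $1=|f_\delta(a_\delta)-f_{\delta'}(a_\delta)|<\frac12$.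

It stops exactly when $s_\delta$ contains levels $\ge\delta$. For $\alpha\ne\beta$ the representations $\pi_\alpha,\pi_\beta$ are irreducible with different kernels, so $(\pi_\alpha\oplus\pi_\beta)(\mathcal A)''=B(H)\oplus B(H)$, and by Kaplansky's density theorem $\|\omega_G\circ\pi_\alpha-\omega_{G'}\circ\pi_\beta\|=\|G\|_1+\|G'\|_1$. Witnesses at moving levels are never close, however similar their operators $G$ are.

So we do not compare witnesses. We keep one, $f_{\delta_0}$, and evaluate it at an element $b$ of $\mathcal B_{\delta_0}$ built from later $a_\delta$'s. We need $f_{\delta_0}(b)\ne0$. If $b=z-z'$ is the difference of two words of the same length in letters that look alike at the fixed low levels, those levels contribute almost nothing. At the high levels $\alpha\ge\delta_0$ we want words whose action we know. Here clause (1.3) enters: a later letter lives on blocks that do not yet contain $\alpha$, so at level $\alpha$ it is prescribed by the construction. The data are now chosen so that words in such letters take prescribed, different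 values.

## 5. Persistent states, fluctuation vectors and a dilation

When $\alpha$ enters at stage $m$, the operator is $1\otimes\iota_{m-1}(x)$, with compression to $E_{m-1}$ the scalar $\langle\iota_{m-1}(x)\varepsilon_{m-1},\varepsilon_{m-1}\rangle$. We want this scalar to be the same for all stages at which $\alpha$ might enter, so it must be a state of $x$ that persists along the tower. We also want the limit state to be faithful, so that a nonscalar has positive variance.

**Spaces and states.** Let $\theta_k=2^{-k-2}$, $\Theta_k=\sum_{i\ge k}\theta_i$, $E_0=\mathbb C^2$, and let $T_0$ be the normalized trace. Given a finite-dimensional $E_k$ and a faithful state $T_k$ on $B(E_k)$ whose density has eigenvalues $t_i>0$ and orthonormal eigenbasis $(g_i)$, put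
$$K_k=E_k\otimes E_k,\qquad\kappa_k=\sum_i\sqrt{t_i}\,g_i\otimes g_i,\qquad L_k=E_k\otimes E_k\otimes\mathbb C^2,\qquad\lambda_k=\kappa_k\otimes e_0,$$
where $e_0\in\mathbb C^2$ is a unit vector, and $Q_k=K_k\otimes L_k$, $\varepsilon_k=\kappa_k\otimes\lambda_k$, $E_{k+1}=E_k\otimes Q_k$. Then
$$\langle(x\otimes1)\kappa_k,\kappa_k\rangle=\sum_it_i\langle xg_i,g_i\rangle=T_k(x)\qquad(x\in B(E_k)).$$
Let $\iota_k(x)=(x\otimes1)_{K_k}\otimes1_{L_k}$, an injective $*$-homomorphism, and
$$T_{k+1}=T_k\otimes\omega_k,\qquad\omega_k=(1-\theta_k)\langle\,\cdot\,\varepsilon_k,\varepsilon_k\rangle+\theta_k\omega_k',\qquad\omega_k'=T_k\otimes\mathrm{tr}_{E_k}\otimes\mathrm{tr}_{L_k}$$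
with normalized traces. Since $\omega_k'$ is faithful, so is $T_{k+1}$. Both parts of $\omega_k$ give $T_k(x)$ on $\iota_k(x)$, so for $x\in B(E_k)$, $X\in B(E_{k+1})$
$$T_{k+1}(1_{E_k}\otimes\iota_k(x))=T_k(x),\qquad T_{k+1}(X)=(1-\theta_k)T_k(P_kXP_k)+\theta_k(T_k\otimes\omega_k')(X).\tag{5.1}$$

**The limit state.** View $T_k$ as the normal state $X\mapsto T_k(P_kXP_k)$ on $B(H)$. By (5.1), $\|T_{k+1}-T_k\|\le2\theta_k$. So $T=\lim T_k$ exists in norm, is a normal state, and $|T(X)-T_k(P_kXP_k)|\le2\Theta_k\|X\|$. Moreover $T_{k+1}\ge(1-\theta_k)T_k$, so $T\ge\prod_{i\ge k}(1-\theta_i)\,T_k(P_k\cdot P_k)$, with a positive product. If $X\ge0$ and $T(X)=0$, then $P_kXP_k=0$ by faithfulness of $T_k$ on $B(E_k)$, so $X^{1/2}P_k=0$ for all $k$, and $X=0$. Thus $T$ is faithful.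

**The projection $D$.** Its purpose is to bring in a rank-one operator through tensor structure. Fix a unit vector $c\in E_0$. Let $D|_{E_0}=0$ and let $D=|c\rangle\langle c|_{E_j}\otimes1$ on $E_{j+1}\ominus E_j=E_j\otimes(Q_j\ominus\varepsilon_j)$. Then $D$ is a projection commuting with all $P_j$, $Dc=0$, and $DH$, $(1-D)H$ are infinite-dimensional (as $\dim E_j\ge2$).

**Lemma 4.** For $t\in[\frac18,\frac14]$ there are self-adjoint $\mathfrak B^t\in B(H)$ with $0\le\mathfrak B^t\le0.6$, $\|\mathfrak B^t-\mathfrak B^{t'}\|=|t-t'|$ and $S^t:=\mathfrak B^t-\frac12D$ compact, such that $\{\mathfrak B^t,|c\rangle\langle c|\}$ is irreducible and, for $t\ne t'$, no nonzero $Z\in B(H)$ satisfies $Z\mathfrak B^t=\mathfrak B^{t'}Z$ and $Z|c\rangle\langle c|=|c\rangle\langle c|Z$.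

**Proof.** Let $(d_i)_{i\ge1}$ and $(e_i)_{i\ge1}$ be orthonormal bases of $DH$ and $(1-D)H$ with $e_1=c$. Let $\mathfrak B_0^t$ be diagonal with eigenvalue $\frac12+\frac1{10i}$ at $d_i$, $t$ at $e_1$, and $\frac1{10i}$ at $e_i$ for $i\ge2$. These numbers are distinct, because $\frac1{10i}\le\frac1{20}<\frac18\le t\le\frac14<\frac12$; they lie in $[0,0.6]$; and $\mathfrak B_0^t-\frac12D$ is compact. Let $c'$ be a unit vector with all coordinates positive in this basis, $u$ a unitary with $u-1$ of finite rank and $uc=c'$, and $\mathfrak B^t=u^*\mathfrak B_0^tu$. Then $\mathfrak B^t-\mathfrak B_0^t$ has finite rank, so $S^t$ is compact. Also $\mathfrak B^t-\mathfrak B^{t'}=(t-t')u^*|e_1\rangle\langle e_1|u$ has norm $|t-t'|$.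

As the eigenvalues are distinct, the von Neumann algebra generated by $\mathfrak B_0^t$ contains the projection onto each basis vector. As $c'$ has no zero coordinate, $c'$ is cyclic for $\mathfrak B_0^t$, so $c$ is cyclic for $\mathfrak B^t$. Also $\langle\mathfrak B^tc,c\rangle=\langle\mathfrak B_0^tc',c'\rangle=\mathrm{const}+t|\langle c',e_1\rangle|^2$ with $\langle c',e_1\rangle\ne0$.

Let $Z\mathfrak B^t=\mathfrak B^{t'}Z$ and let $Z$ commute with $|c\rangle\langle c|$. With $z=\langle Zc,c\rangle$ we get $Zc=zc$ and $Z^*c=\bar zc$. Therefore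
$$z\langle\mathfrak B^{t'}c,c\rangle=\langle\mathfrak B^{t'}Zc,c\rangle=\langle Z\mathfrak B^tc,c\rangle=\langle\mathfrak B^tc,Z^*c\rangle=z\langle\mathfrak B^tc,c\rangle .$$
If $t\ne t'$, then $z=0$, so $Z(\mathfrak B^t)^jc=(\mathfrak B^{t'})^jZc=0$ for all $j$, and $Z=0$ by cyclicity. If $t=t'$, then $Z(\mathfrak B^t)^jc=z(\mathfrak B^t)^jc$ for all $j$, so $Z=z1$; this is irreducibility. $\square$

Put $\sigma_n=\sup_t\|S^t(1-P_n)\|$. The set $\{S^t\}$ is norm compact and consists of compact operators, and $P_n\to1$ strongly, so $\sigma_n\to0$.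

**The maps $O_k^\alpha$.** Fix an injection $\alpha\mapsto t_\alpha$ of $\omega_1$ into $[\frac18,\frac14]$. Let $\mathfrak B_k^\alpha=P_k\mathfrak B^{t_\alpha}P_k|_{E_k}$, and let $\mathfrak P_k^\alpha$ be a projection on $E_k\otimes\mathbb C^2$ whose compression to $E_k\otimes e_0$ is $\mathfrak B_k^\alpha$. (Halmos dilation: for $0\le A\le1$ the block matrix with rows $(A,\sqrt{A(1-A)})$ and $(\sqrt{A(1-A)},1-A)$ is a projection.) Writing $E_{k+1}=E_k\otimes K_k\otimes L_k$ with $L_k=(E_k\otimes E_k)\otimes\mathbb C^2$, define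
$$O_k^\alpha(x)=(\mathfrak P_k^\alpha)_{E_k,\mathbb C^2}\otimes(1-|\kappa_k\rangle\langle\kappa_k|)_{K_k}\otimes(x\otimes1)_{E_k\otimes E_k}.$$
The first two factors are nonzero projections ($\dim K_k>1$), so this is an injective $*$-homomorphism. Its range is orthogonal to $1_{E_k}\otimes|\varepsilon_k\rangle\langle\varepsilon_k|$, because of the factor $1-|\kappa_k\rangle\langle\kappa_k|$. So (D1)–(D3) hold. From now on $\mathcal A$ is the algebra of Section 1 for these data, and Lemmas 2 and 3 apply.

## 6. Words in letters at a level they have just reached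

The first lemma of this section says that the state value of a coordinate hardly changes along the tower.

**Lemma 5.** Let $x\in N_n(\gamma)$, $\|x\|\le1$, $k\ge n$, $\eta\in F_k(\gamma)$, and let $\xi$ be the least element of $F_n(\gamma)$ that is $\ge\eta$. Then $|T_k(x_\eta^{(k)})-T_n(x_\xi)|\le2\Theta_n$ and $|T_k(x_\eta^{(k)})-T(\pi_\xi(x))|\le4\Theta_n$.

**Proof.** We show $|T_k(x_\eta^{(k)})-T_n(x_\xi)|\le\sum_{n\le i<k}2\theta_i$ by induction on $k$. For $k=n$, $\xi=\eta$. Consider $k+1$. If $\eta\in F_k(\gamma)$, then the compression of $x_\eta^{(k+1)}$ to $E_k$ is $x_\eta^{(k)}$, and (5.1) gives an error of at most $2\theta_k$. If $\eta\in F_{k+1}(\gamma)\setminus F_k(\gamma)$, then $x_\eta^{(k+1)}=1\otimes\iota_k(x_{\eta^+}^{(k)})$ with $\eta^+=\eta_{k,\gamma}^+$, and $T_{k+1}(x_\eta^{(k+1)})=T_k(x_{\eta^+}^{(k)})$ by (5.1), with no error. Since $F_n(\gamma)\subseteq F_k(\gamma)\not\ni\eta$, the elements of $F_n(\gamma)$ that are $\ge\eta$ are $\ge\eta^+$, so $\xi$ is the same for $\eta$ and $\eta^+$. For the second claim, $x_\xi=P_n\pi_\xi(x)P_n|_{E_n}$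 by (3.1), and $|T_n(P_nXP_n)-T(X)|\le2\Theta_n\|X\|$. $\square$

**Definition.** Fix $n$, $s,v\in[0,1]$, $\vartheta\in(0,1)$. A *letter at $\alpha$* is a pair $(\tilde y,\gamma)$ with $\alpha<\gamma$, $\alpha\notin F_n(\gamma)$, $\tilde y\in N_n(\gamma)$, $0\le\tilde y\le1$, such that for all $k\ge n$ and all $\eta\in F_k(\gamma)$ with $\alpha<\eta\le\alpha^+_{n,\gamma}$:
$$|T_k(\tilde y_\eta^{(k)})-s|\le\vartheta,\qquad\big|T_k((\tilde y_\eta^{(k)})^2)-T_k(\tilde y_\eta^{(k)})^2-v\big|\le\vartheta.\tag{6.1}$$
Its *stage* is $m=\rho(\alpha,\gamma)$; thus $m>n$. We write $y$ for the operator $\pi_\alpha(\tilde y)$.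

In the example $F_n(\omega)=\{0,\dots,n,\omega\}$, an element of $N_n(\omega)$ can be a letter at $\alpha=n+5$; its stage is $n+5$, and for $k\ge n$ the condition concerns the coordinates $\eta\in F_k(\omega)$ with $n+5<\eta\le\omega$. Always, (6.1) applies to $\eta=\alpha_{k,\gamma}^+$ for every $k\ge n$, since $F_n(\gamma)\subseteq F_k(\gamma)$ makes $\alpha_{k,\gamma}^+\le\alpha_{n,\gamma}^+$.

**Three properties of a letter.** These are all we use about the data.

* **(L1)** $E_k$ reduces $y$ for $k\ge m$, and $y|_{E_k}=\tilde y_\alpha^{(k)}$.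
* **(L2)** There are $\zeta\in K_{m-1}\ominus\kappa_{m-1}$ and numbers $s_y$, $v_y=\|\zeta\|^2$, within $\vartheta$ of $s$, $v$ and in $[0,1]$, with $yw=s_yw+w\otimes\zeta\otimes\lambda_{m-1}$ for $w\in E_{m-1}$.
* **(L3)** If $l\ge m$, $w,u\in E_l$ and $\zeta\in K_l\ominus\kappa_l$, then $y(w\otimes\zeta\otimes\lambda_l)\perp E_l$ and
$$\langle y(w\otimes\zeta\otimes\lambda_l),u\otimes\zeta\otimes\lambda_l\rangle=s'\|\zeta\|^2\langle\mathfrak B^{t_\alpha}w,u\rangle$$
with $s'\in[0,1]$, $|s'-s|\le\vartheta$, and $s'$ depending only on $y$ and $l$.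

**Proof.** (L1) is (3.1) applied to $\tilde y^{(m)}\in N_m(\gamma)$.

For (L2), $\alpha\in F_m(\gamma)\setminus F_{m-1}(\gamma)$ and $m-1\ge n$, so (1.3) gives $y|_{E_m}=1\otimes\iota_{m-1}(x)$ with $x=\tilde y_{\alpha^+}^{(m-1)}$. A vector $w\in E_{m-1}$ is $w\otimes\kappa_{m-1}\otimes\lambda_{m-1}$ in $E_m$, and is sent to $w\otimes(x\otimes1)\kappa_{m-1}\otimes\lambda_{m-1}$. Put $s_y=T_{m-1}(x)=\langle(x\otimes1)\kappa_{m-1},\kappa_{m-1}\rangle$ and $\zeta=(x\otimes1-s_y)\kappa_{m-1}$. Then $\zeta\perp\kappa_{m-1}$ and $\|\zeta\|^2=T_{m-1}(x^2)-T_{m-1}(x)^2$. Now use (6.1) and $0\le x\le1$.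

For (L3), $\alpha\in F_l(\gamma)$ and (1.2) gives $y|_{E_{l+1}}=y|_{E_l}\otimes|\varepsilon_l\rangle\langle\varepsilon_l|+O_l^\alpha(x'')$ with $x''=\tilde y_{\alpha^+}^{(l)}$. The first term kills $w\otimes\zeta\otimes\lambda_l$ because $\zeta\perp\kappa_l$, and the range of the second is orthogonal to $E_l=E_l\otimes\varepsilon_l$. As $\lambda_l=\kappa_l\otimes e_0$, the inner product is $\langle\mathfrak P_l^\alpha(w\otimes e_0),u\otimes e_0\rangle\cdot\|\zeta\|^2\cdot\langle(x''\otimes1)\kappa_l,\kappa_l\rangle=\langle\mathfrak B^\alpha_lw,u\rangle\,\|\zeta\|^2\,T_l(x'')$, and $\langle\mathfrak B_l^\alpha w,u\rangle=\langle\mathfrak B^{t_\alpha}w,u\rangle$. Put $s'=T_l(x'')$. $\square$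

So a letter of stage $m$ acts on $E_{m-1}$ as a scalar plus a fluctuation $w\mapsto w\otimes\zeta\otimes\lambda_{m-1}$. An earlier letter reads a later letter's fluctuation through $\mathfrak B^{t_\alpha}$.

**Short words.** Let $y_1,y_2$ be letters at $\alpha$ with stages $m_1<m_2$, and $w,u\in E_M$ with $M<m_1$. Then $\langle y_1w,u\rangle=s_1\langle w,u\rangle$ by (L2), where $s_i=s_{y_i}$. A linear combination of letters therefore sees only a scalar. Length two is no better: $y_1u\in E_{m_1}\subseteq E_{m_2-1}$, so $\langle y_1y_2w,u\rangle=\langle y_2w,y_1u\rangle=s_2\langle w,y_1u\rangle=s_1s_2\langle w,u\rangle$, and taking adjoints $\langle y_2y_1w,u\rangle=s_1s_2\langle w,u\rangle$ as well. At length three the order of the letters starts to matter.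

**Blocks.** Let $y_1,y_2,y_3$ be letters at $\alpha$ with stages $m_1<m_2<m_3$. We consider the words

* type $1$: $\ y_2y_1y_2$,
* type $1'$: $\ y_1y_2y_1$,
* type $2$: $\ y_2y_3y_1y_3y_2$,

and, for $t\in[\frac18,\frac14]$, the self-adjoint operators
$$V_1^t=s^3+sv\,\mathfrak B^t,\qquad V_{1'}^t=s^3+sv,\qquad V_2^t=s^5+2s^3v\,\mathfrak B^t+\tfrac12sv^2|c\rangle\langle c|.$$
They have norm at most $4$, and $\|V_\tau^t-V_\tau^{t'}\|\le2|t-t'|$.

**Lemma 6.** Let $\beta$ be a block of type $\tau$ at $\alpha$, let $n\le M<$ all stages of its letters, and $w,u\in E_M$. Then $|\langle\beta w,u\rangle-\langle V_\tau^{t_\alpha}w,u\rangle|\le(15\vartheta+3\sigma_n)\|w\|\|u\|$.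

**Proof.** Let $\|w\|=\|u\|=1$, $\mathfrak B=\mathfrak B^{t_\alpha}$, $S=S^{t_\alpha}$. Write $s_i,v_i,\zeta_i$ for the quantities of $y_i$ in (L2), and $w_2=y_2w=s_2w+w\otimes\zeta_2\otimes\lambda_{m_2-1}$, $u_2=y_2u$ likewise. Note that $E_M\subseteq E_{m_i-1}$ and $m_1\le m_2-1$, $m_2\le m_3-1$.

**Type 1.** The goal is an exact formula. By (L1), $E_{m_2-1}$ reduces $y_1$, so the cross terms vanish, and (L3) with $l=m_2-1$ gives
$$\langle y_2y_1y_2w,u\rangle=\langle y_1w_2,u_2\rangle=s_2^2\langle y_1w,u\rangle+v_2s'\langle\mathfrak Bw,u\rangle=s_2^2s_1\langle w,u\rangle+v_2s'\langle\mathfrak Bw,u\rangle.\tag{6.2}$$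

**Type $1'$.** Here the outer letter is the early one, and $\mathfrak B$ does not show up. As $y_1w,y_1u\in E_{m_1}\subseteq E_{m_2-1}$,
$$\langle y_1y_2y_1w,u\rangle=\langle y_2y_1w,y_1u\rangle=s_2\langle y_1w,y_1u\rangle=s_2(s_1^2+v_1)\langle w,u\rangle.$$

**Type 2.** The goal is to make $|c\rangle\langle c|$ appear by letting $\mathfrak B$ act on a fluctuation. Now $w_2,u_2\in E_{m_2}\subseteq E_{m_3-1}$, so as in type 1, with a number $s''$ from (L3) for $l=m_3-1$,
$$\langle y_2y_3y_1y_3y_2w,u\rangle=\langle y_1y_3w_2,y_3u_2\rangle=s_3^2\langle y_1w_2,u_2\rangle+v_3s''\langle\mathfrak Bw_2,u_2\rangle.$$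
The first inner product on the right is (6.2). For the second, write $\mathfrak B=\frac12D+S$. Since $D$ commutes with $P_{m_2-1}$ and acts as $|c\rangle\langle c|\otimes1$ on $E_{m_2-1}\otimes(Q_{m_2-1}\ominus\varepsilon_{m_2-1})$,
$$\langle Dw_2,u_2\rangle=s_2^2\langle Dw,u\rangle+v_2\langle w,c\rangle\langle c,u\rangle.$$
In $\langle Sw_2,u_2\rangle-s_2^2\langle Sw,u\rangle$ there are three terms, each containing a vector of norm at most $1$ in $E_{m_2-1}^\perp\subseteq E_n^\perp$; so it is at most $3\sigma_n$ in modulus, as $S=S^*$. Hence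
$$\langle\mathfrak Bw_2,u_2\rangle=s_2^2\langle\mathfrak Bw,u\rangle+\tfrac12v_2\langle w,c\rangle\langle c,u\rangle+r,\qquad|r|\le3\sigma_n.$$

**Errors.** All numbers $s_i,s',s''$ (respectively $v_i$) lie in $[0,1]$ within $\vartheta$ of $s$ (respectively $v$), and a product of $r$ such numbers changes by at most $r\vartheta$ when they are replaced by $s$ (respectively $v$). In type 2 the products are $s_3^2s_2^2s_1$, $s_3^2v_2s'$, $v_3s''s_2^2$, $\frac12v_3s''v_2$, with total error at most $(5+4+4+\frac32)\vartheta\le15\vartheta$, plus $3\sigma_n$. The other types have errors at most $5\vartheta$. $\square$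

Why two types of detecting blocks? Type 1 alone produces only polynomials in $\mathfrak B^t$, and $G=|e\rangle\langle e'|$ with $e,e'$ eigenvectors of $\mathfrak B^t$ for distinct eigenvalues has $\mathrm{tr}(G(\mathfrak B^t)^k)=\langle(\mathfrak B^t)^ke,e'\rangle=0$ for all $k$. With type 2 added we reach the irreducible set of Lemma 4.

The next lemma multiplies blocks. The point is that later blocks consist of later letters, so each new block again acts on a space below its own stages.

**Lemma 7.** Let $N\ge1$, $\tau_1,\dots,\tau_N\in\{1,1',2\}$, $t^*\in[\frac18,\frac14]$, $p,h\in H$ with $\|p\|,\|h\|\le1$. Put $V_r=V_{\tau_r}^{t^*}$, $h_N=h$, $h_{r-1}=V_rh_r$. Suppose $\|(1-P_n)p\|\le\vartheta$, $\|(1-P_n)h_r\|\le\vartheta$ for all $r$, $\sigma_n\le\vartheta$, $|t_\alpha-t^*|\le\vartheta$, and $\beta_r$ is a block of type $\tau_r$ at $\alpha$ such that all letters of $\beta_{r+1}$ have larger stages than all letters of $\beta_r$. Then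
$$|\langle\beta_N\cdots\beta_1p,h\rangle-\langle V_N\cdots V_1p,h\rangle|\le C_N\vartheta,\qquad C_N=27N4^N.$$

**Proof.** Let $M_0=n$, let $M_r$ be the largest stage in $\beta_r$, $z_0=P_np$ and $z_r=\beta_rz_{r-1}$. By (L1), $z_r\in E_{M_r}$; also $\|z_r\|\le1$ and $\|h_r\|\le4^N$. Fix $r\ge1$. Replacing $h_r$ by $P_nh_r\in E_n\subseteq E_{M_{r-1}}$ in both $\langle\beta_rz_{r-1},h_r\rangle$ and $\langle V_rz_{r-1},h_r\rangle$ costs at most $(1+4)\vartheta$. All stages in $\beta_r$ exceed $M_{r-1}$. So by Lemma 6 with $M=M_{r-1}$, and $\|V_{\tau_r}^{t_\alpha}-V_r\|\le2\vartheta$,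
$$|\langle\beta_rz_{r-1},h_r\rangle-\langle V_rz_{r-1},h_r\rangle|\le5\vartheta+18\vartheta\,4^N+2\vartheta\,4^N\le25\cdot4^N\vartheta.$$
As $V_r$ is self-adjoint, $\langle V_rz_{r-1},h_r\rangle=\langle z_{r-1},h_{r-1}\rangle$. Summing over $r$, $|\langle z_N,h\rangle-\langle P_np,h_0\rangle|\le25N4^N\vartheta$, and $\langle p,h_0\rangle=\langle V_N\cdots V_1p,h\rangle$. Replacing $p$ by $P_np$ costs at most $(1+4^N)\vartheta\le2\cdot4^N\vartheta$ in total. $\square$

## 7. Many letters at one level, from Fodor's lemma

Recall that a *club* in $\omega_1$ is a closed unbounded subset, and a set is *stationary* if it meets every club. For instance the limit ordinals form a club. Countable intersections of clubs are clubs, so a countable union of nonstationary sets is nonstationary, and a stationary set meets a club in a stationary set. For a function $\delta\mapsto\gamma_\delta$ the closure points, i.e. the $\delta'$ with $\gamma_\delta<\delta'$ for all $\delta<\delta'$, form a club. Fodor's lemma: a function on a stationary set of nonzero ordinals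 with values $<\delta$ at $\delta$ is constant on a stationary subset.

**Lemma 8.** Let $\Sigma_1\subseteq\omega_1\setminus\{0\}$ be stationary and $q\ge1$. For $\delta\in\Sigma_1$ let $a_\delta\in\mathcal A\setminus\mathcal I_\delta$, $\|a_\delta\|=1$, $y_\delta=a_\delta^*a_\delta$, and $A_\delta=\{\alpha_1(\delta)<\dots<\alpha_q(\delta)\}\subseteq[\delta,\omega_1)$. Let $s,v\in[0,1]$, $\vartheta\in(0,1)$ with
$$|T(\pi_\delta(y_\delta))-s|\le\tfrac\vartheta{20},\qquad|T(\pi_\delta(y_\delta)^2)-T(\pi_\delta(y_\delta))^2-v|\le\tfrac\vartheta{20}\qquad(\delta\in\Sigma_1).$$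
Let $0<\varepsilon\le\frac\vartheta{20}$, $d\in\omega$, and $n_0$ with $\Theta_{n_0}\le\frac\vartheta{100}$. Then there are $n\ge n_0$, $\delta_0\in\Sigma_1$, $\delta_1,\dots,\delta_d\in\Sigma_1\setminus\{\delta_0\}$ and $(\tilde y_i,\gamma_i)$, $1\le i\le d$, such that $\|\tilde y_i-y_{\delta_i}\|\le\varepsilon$ and, for every $j\le q$, $(\tilde y_1,\gamma_1),\dots,(\tilde y_d,\gamma_d)$ are letters at $\alpha_j(\delta_0)$ (for $n,s,v,\vartheta$) with strictly increasing stages.

**Proof.**

**Step 1: uniformize.** We make the finite supports form a system with a fixed root. For $\delta\in\Sigma_1$ choose, by density and directedness, $n_\delta\ge n_0$, $\gamma_\delta\ge\delta$ and $\tilde x_\delta\in N_{n_\delta}(\gamma_\delta)$ with $\|\tilde x_\delta\|\le1$, $\|\tilde x_\delta-a_\delta\|\le\varepsilon/2$ and $\{\delta\}\cup A_\delta\subseteq F_{n_\delta}(\gamma_\delta)$. (Approximate within $\varepsilon/4$ and divide by the norm if it exceeds $1$.) Put $\tilde y_\delta=\tilde x_\delta^*\tilde x_\delta$; then $0\le\tilde y_\delta\le1$ and $\|\tilde y_\delta-y_\delta\|\le\varepsilon$.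

There is a stationary $\Sigma\subseteq\Sigma_1$ on which $n_\delta=n$ and $F_n(\gamma_\delta)\cap\delta=R$ are constant. Indeed, first fix $n_\delta=n$ on a stationary set. Then $\delta\mapsto\max(F_n(\gamma_\delta)\cap\delta)$ is defined, since $0$ belongs to the set, and regressive, hence constant on a stationary set. A countable ordinal has only countably many finite subsets, so one more thinning fixes $R$. Intersecting with the club of closure points of $\delta\mapsto\gamma_\delta$ we may assume $\gamma_\delta<\delta'$ for $\delta<\delta'$ in $\Sigma$. Note that $R\subseteq\min\Sigma$.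

**Step 2: later elements are letters at earlier levels.** Let $\delta_0<\delta$ in $\Sigma$ and $\alpha\in A_{\delta_0}$. Then $\min\Sigma\le\delta_0\le\alpha\le\gamma_{\delta_0}<\delta\le\gamma_\delta$. As $F_n(\gamma_\delta)\cap\delta=R\subseteq\min\Sigma$ and $\delta\in F_n(\gamma_\delta)$, we get $\alpha\notin F_n(\gamma_\delta)$ and $\alpha_{n,\gamma_\delta}^+=\delta$. For $k\ge n$ and $\eta\in F_k(\gamma_\delta)$ with $\alpha<\eta\le\delta$, Lemma 5 applies to $\tilde y_\delta$ and $\tilde y_\delta^2$ with $\xi=\delta$: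
$$|T_k(\tilde y_{\delta,\eta}^{(k)})-T(\pi_\delta(y_\delta))|\le4\Theta_n+\varepsilon,\qquad|T_k((\tilde y_{\delta,\eta}^{(k)})^2)-T(\pi_\delta(y_\delta)^2)|\le4\Theta_n+2\varepsilon.$$
Squaring the first mean doubles its error at most, so the errors in (6.1) are at most $12\Theta_n+4\varepsilon+\frac\vartheta{20}\le(\frac{12}{100}+\frac4{20}+\frac1{20})\vartheta\le\vartheta$. So $(\tilde y_\delta,\gamma_\delta)$ is a letter at every $\alpha\in A_{\delta_0}$.

**Step 3: stages are monotone in the level.** This lets us treat all $\alpha_j(\delta_0)$ at once. Let $i<j$. Both $\alpha_i(\delta_0),\alpha_j(\delta_0)$ lie in $F_n(\gamma_{\delta_0})$, so coherence gives $\alpha_i(\delta_0)\in F_n(\alpha_j(\delta_0))$. If $\alpha_j(\delta_0)\in F_m(\gamma_\delta)$ with $m\ge n$, then $\alpha_i(\delta_0)\in F_m(\alpha_j(\delta_0))\subseteq F_m(\gamma_\delta)$. As stages exceed $n$, $\rho(\alpha_i(\delta_0),\gamma_\delta)\le\rho(\alpha_j(\delta_0),\gamma_\delta)$.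

**Step 4: stages are unbounded for some $\delta_0$.** There is $\delta_0\in\Sigma$ such that $\{\rho(\alpha_1(\delta_0),\gamma_\delta):\delta\in\Sigma,\ \delta>\delta_0\}$ is unbounded. Otherwise a single $N$ bounds these sets for uncountably many $\delta_0$. Let $\delta^0<\delta^1<\dots<\delta^\omega$ be the first $\omega+1$ of them. Then $F_N(\gamma_{\delta^\omega})$ contains all $\alpha_1(\delta^i)$, $i<\omega$. These are distinct, as $\delta^i\le\alpha_1(\delta^i)\le\gamma_{\delta^i}<\delta^{i+1}$, so a finite set would be infinite.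

**Step 5: choose.** Fix such $\delta_0$ and choose successively $\delta_1,\dots,\delta_d\in\Sigma$ above $\delta_0$ with $\rho(\alpha_1(\delta_0),\gamma_{\delta_{i+1}})>\rho(\alpha_q(\delta_0),\gamma_{\delta_i})$. Put $\tilde y_i=\tilde y_{\delta_i}$, $\gamma_i=\gamma_{\delta_i}$. By Step 3, $\rho(\alpha_j(\delta_0),\gamma_{i+1})\ge\rho(\alpha_1(\delta_0),\gamma_{i+1})>\rho(\alpha_q(\delta_0),\gamma_i)\ge\rho(\alpha_j(\delta_0),\gamma_i)$ for every $j$. $\square$

## 8. Two letters that do not commute: commutative subalgebras are separable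

Theorem 2(b) needs only two letters and no witnesses, so we do it first.

**Step 1: positive mean and variance.** Let $\mathcal C\subseteq\mathcal A$ be commutative and suppose it is nonseparable. Then $\mathcal C\not\subseteq\mathcal I_\delta$ for every $\delta<\omega_1$, as $\mathcal I_\delta$ is separable. Pick $a_\delta\in\mathcal C\setminus\mathcal I_\delta$ with $\|a_\delta\|=1$, and put $y_\delta=a_\delta^*a_\delta$. Since $\mathcal I_\delta$ is a closed ideal, $y_\delta\notin\mathcal I_\delta$, so $\pi_\delta(y_\delta)$ is positive, nonzero and not a scalar (Lemma 2(iv)). Map $\delta\ge1$ to the pair $\big(T(\pi_\delta(y_\delta)),\,T(\pi_\delta(y_\delta)^2)-T(\pi_\delta(y_\delta))^2\big)\in\mathbb R^2$. Some $\delta_*$ has the property that every neighborhood of its pair $(s,v)$ contains the pairs of stationarily many $\delta$: otherwise $\omega_1\setminus\{0\}$ would be covered by countably many nonstationary sets, the preimages of basic open sets. As $T$ is a faithful state, $s=T(\pi_{\delta_*}(y_{\delta_*}))>0$ and $v=T\big((\pi_{\delta_*}(y_{\delta_*})-s)^2\big)>0$;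 clearly $s,v\le1$.

**Step 2: two words of length three.** Fix $\vartheta\in(0,1)$ with $\vartheta<v$ and $\vartheta<s/5$, and $0<\varepsilon\le\vartheta/20$ with $6\varepsilon<(v-\vartheta)(0.4s-2\vartheta)$. The set $\Sigma_1$ of $\delta\ge1$ whose two numbers are within $\vartheta/20$ of $s,v$ is stationary. Apply Lemma 8 with $A_\delta=\{\delta\}$, $d=2$ and some $n_0$ with $\Theta_{n_0}\le\vartheta/100$. Let $\alpha=\delta_0$, let $w\in E_n$ be a unit vector and $y_i=\pi_\alpha(\tilde y_i)$, with stages $m_1<m_2$. By (6.2),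
$$\langle y_2y_1y_2w,w\rangle=s_2^2s_1+v_2s'\langle\mathfrak B^{t_\alpha}w,w\rangle.$$
Since $y_1w\in E_{m_1}\subseteq E_{m_2-1}$, (L2) gives
$$\langle y_2y_2y_1w,w\rangle=\langle y_2(y_1w),y_2w\rangle=(s_2^2+v_2)\langle y_1w,w\rangle=(s_2^2+v_2)s_1.$$

**Step 3: contradiction.** As $y_{\delta_1},y_{\delta_2}$ commute and $\|\tilde y_i-y_{\delta_i}\|\le\varepsilon$, the two numbers differ by at most $6\varepsilon$. But $\langle\mathfrak B^{t_\alpha}w,w\rangle\le0.6$, so their difference is
$$v_2\big(s_1-s'\langle\mathfrak B^{t_\alpha}w,w\rangle\big)\ge(v-\vartheta)\big((s-\vartheta)-0.6(s+\vartheta)\big)\ge(v-\vartheta)(0.4s-2\vartheta)>6\varepsilon.$$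
This proves Theorem 2(b). $\blacksquare$

## 9. Two words that a witness must separate: proof of Theorem 1

By Lemma 2(iii) only irredundance remains. Suppose $\mathcal X\subseteq\mathcal A$ is uncountable and irredundant.

**Step 1: set up witnesses.** Subsets of irredundant sets are irredundant, so $\mathcal X\cap\mathcal I_\delta$ is countable for $\delta<\omega_1$. Hence we can choose distinct $a_\delta\in\mathcal X\setminus\mathcal I_\delta$ ($\delta<\omega_1$), and after scaling $\|a_\delta\|=1$. Let $\mathcal B_\delta=C^*(a_{\delta'}:\delta'\ne\delta)\not\ni a_\delta$, $y_\delta=a_\delta^*a_\delta$, and let $f_\delta=\sum_{\alpha\in s_\delta}\omega_{G_{\delta,\alpha}}\circ\pi_\alpha$ be as in Lemma 3 for $\mathcal B_\delta,a_\delta$.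

**Step 2: separate low from high levels.** By Fodor's lemma, as in Step 1 of Lemma 8, there is a stationary $\Sigma_0\subseteq\omega_1\setminus\{0\}$ on which $s_\delta\cap\delta=s_0$ and $|s_\delta\setminus\delta|=q$ are constant; $|s_0|+q\le2$. Write $s_\delta\setminus\delta=\{\alpha_1(\delta)<\dots<\alpha_q(\delta)\}$. If $q=0$, the separability argument of Section 4 gives $\delta\ne\delta'$ in $\Sigma_0$ with $|f_\delta(a_\delta)-f_{\delta'}(a_\delta)|<\frac12$, contradicting $f_\delta(a_\delta)=1$ and $f_{\delta'}(a_\delta)=0$. So $q\ge1$.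

**Step 3: a typical $\delta_*$.** We pass to indices whose data nearly agree. Map $\delta\in\Sigma_0$ to
$$\big((G_{\delta,\alpha})_{\alpha\in s_0},\ (G_{\delta,\alpha_j(\delta)})_{j\le q},\ (t_{\alpha_j(\delta)})_{j\le q},\ T(\pi_\delta(y_\delta)),\ T(\pi_\delta(y_\delta)^2)-T(\pi_\delta(y_\delta))^2,\ (\pi_\alpha(y_\delta))_{\alpha\in s_0}\big)$$
in a second countable space: trace norm, real numbers, and the strong operator topology on the unit ball of $B(H)$. As in Section 8 there is $\delta_*\in\Sigma_0$ such that every neighborhood of its data contains the data of stationarily many $\delta\in\Sigma_0$. Denote the data of $\delta_*$ by $(G_\alpha^*)_{\alpha\in s_0},(G_j^*)_{j\le q},(t_j^*)_{j\le q},s,v,(Y_\alpha^*)_{\alpha\in s_0}$. Then $G_j^*\ne0$, and $t_1^*\ne t_2^*$ if $q=2$, because $\alpha\mapsto t_\alpha$ is injective. As in Section 8, $0<s,v\le1$.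

**Step 4: choose two words.** We look for words whose idealized values are separated by the functional $(G_j^*)_j$. Let $\mathbf V_\tau=\bigoplus_{j\le q}V_\tau^{t_j^*}$ on $H^{\oplus q}$, for these $s,v$. As $s,v>0$, the unital $*$-algebra $\mathcal M$ generated by $\mathbf V_1,\mathbf V_2$ is generated by $\bigoplus_j\mathfrak B^{t_j^*}$ and $\bigoplus_j|c\rangle\langle c|$. An element $(Z_{ij})$ of its commutant satisfies $Z_{ij}\mathfrak B^{t_j^*}=\mathfrak B^{t_i^*}Z_{ij}$, and $Z_{ij}$ commutes with $|c\rangle\langle c|$. By Lemma 4, $Z_{ij}=0$ for $i\ne j$ and $Z_{ii}$ is a scalar. So the commutant is $\mathbb C^q$, and $\mathcal M$ is $\sigma$-weakly dense in $B(H)^{\oplus q}$. (Here the distinct parameters are needed: with $q=2$, $t_1^*=t_2^*$ and $G_2^*=-G_1^*$, no word could be detected.)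

The linear span of the elements $M'(\mathbf V_1-\mathbf V_{1'})M$, with $M,M'$ monomials in $\mathbf V_1,\mathbf V_2$ (possibly empty), is an ideal of $\mathcal M$; note that $\mathbf V_{1'}$ is a scalar, so $\mathbf V_1-\mathbf V_{1'}\in\mathcal M$. By separate $\sigma$-weak continuity of multiplication its $\sigma$-weak closure is an ideal of $B(H)^{\oplus q}$. It contains $\mathbf V_1-\mathbf V_{1'}=sv\bigoplus_j(\mathfrak B^{t_j^*}-1)$, all of whose components are nonzero because $\mathfrak B^t\le0.6$. A nonzero ideal of $B(H)$ contains the finite-rank operators, so the closure is all of $B(H)^{\oplus q}$. Since $(G_j^*)_j$ defines a nonzero normal functional, it does not vanish on the span: there are $N$, $r_0\le N$ and $\tau_1,\dots,\tau_N\in\{1,2\}$ with $\tau_{r_0}=1$ such that, with $\tau_i'=\tau_i$ for $i\ne r_0$ and $\tau_{r_0}'=1'$,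
$$\Delta:=\Big|\sum_{j\le q}\mathrm{tr}\big(G_j^*V_{\tau_N}^{t_j^*}\cdots V_{\tau_1}^{t_j^*}\big)-\sum_{j\le q}\mathrm{tr}\big(G_j^*V_{\tau_N'}^{t_j^*}\cdots V_{\tau_1'}^{t_j^*}\big)\Big|>0.$$

Let $d$ be the number of letters needed: $2$ for each $\tau_i=1$ and $3$ for each $\tau_i=2$. Distribute variables $Y_1,\dots,Y_d$ consecutively to the blocks $1,\dots,N$. Let $z(Y_1,\dots,Y_d)=\beta_N\cdots\beta_1$, where $\beta_i$ is the block of type $\tau_i$ in its own variables, taken in increasing order of index. Let $z'$ be the same word with $\beta_{r_0}=Y_jY_iY_j$ replaced by $Y_iY_jY_i$ (same variables, $i<j$). Both words have the same length $\ell$.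

**Step 5: parameters.** Let $\Gamma=\sum_{\alpha\in s_0}\|G_\alpha^*\|_1+\sum_{j\le q}\|G_j^*\|_1$. Write each $G_\alpha^*$, $G_j^*$ as a finite sum $\sum_i\mu_i|p_i\rangle\langle h_i|$ with unit vectors $p_i,h_i$ and $\mu_i>0$, $\sum_i\mu_i$ being its trace norm. Fix $\vartheta\in(0,1)$ with
$$(8+4\ell\Gamma+2C_N\Gamma)\vartheta<\Delta,\tag{9.1}$$
and $\varepsilon=\vartheta/20$. Choose $n_0$ such that for all $n\ge n_0$: $\Theta_n\le\vartheta/100$, $\sigma_n\le\vartheta$, and, for the pairs $(p,h)=(p_i,h_i)$ of $G_j^*$ ($j\le q$) and both type sequences $(\tau_i),(\tau_i')$ with $t^*=t_j^*$, the conditions of Lemma 7 on $(1-P_n)p$ and $(1-P_n)h_r$ hold. This is possible because finitely many vectors, not depending on $n$, are involved. Let $\Sigma_1$ be the set of $\delta\in\Sigma_0$ such that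

* all of $\|G_{\delta,\alpha}-G_\alpha^*\|_1$ ($\alpha\in s_0$), $\|G_{\delta,\alpha_j(\delta)}-G_j^*\|_1$ and $|t_{\alpha_j(\delta)}-t_j^*|$ are at most $\vartheta$;
* $T(\pi_\delta(y_\delta))$ and $T(\pi_\delta(y_\delta)^2)-T(\pi_\delta(y_\delta))^2$ are within $\vartheta/20$ of $s$ and $v$;
* $\|(\pi_\alpha(y_\delta)-Y_\alpha^*)(Y_\alpha^*)^ep\|\le\vartheta$ for $\alpha\in s_0$, $0\le e\le\ell$ and all vectors $p=p_i$ occurring in $G_\alpha^*$.

These conditions hold on a neighborhood of the data of $\delta_*$, so $\Sigma_1$ is stationary. Apply Lemma 8 to $\Sigma_1$ with $A_\delta=s_\delta\setminus\delta$, obtaining $n\ge n_0$, $\delta_0$, $\delta_1,\dots,\delta_d$ and $\tilde y_i$. Let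
$$b=z(y_{\delta_1},\dots,y_{\delta_d})-z'(y_{\delta_1},\dots,y_{\delta_d}).$$
Since $\delta_i\ne\delta_0$, $b\in\mathcal B_{\delta_0}$. So $\|b\|\le2$ and $f_{\delta_0}(b)=0$.

**Step 6: low levels contribute little.** Here the two words look alike. Let $\alpha\in s_0$ and let $p$ occur in $G_\alpha^*$. All $\pi_\alpha(y_{\delta_i})$ are contractions, so replacing the letters of $z$ by $Y_\alpha^*$ one at a time from the right gives $\|\pi_\alpha(z(y_{\delta_1},\dots,y_{\delta_d}))p-(Y_\alpha^*)^\ell p\|\le\ell\vartheta$. The same holds for $z'$, which has the same length. So $\|\pi_\alpha(b)p\|\le2\ell\vartheta$ and $|\mathrm{tr}(G_\alpha^*\pi_\alpha(b))|\le2\ell\|G_\alpha^*\|_1\vartheta$. Replacing $G_{\delta_0,\alpha}$ by $G_\alpha^*$ costs at most $\vartheta\|b\|\le2\vartheta$ for each of at most two levels. Hence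
$$\sum_{\alpha\in s_0}|\omega_{G_{\delta_0,\alpha}}(\pi_\alpha(b))|\le(4+2\ell\Gamma)\vartheta.$$

**Step 7: high levels contribute about $\Delta$.** Let $\tilde b=z(\tilde y_1,\dots,\tilde y_d)-z'(\tilde y_1,\dots,\tilde y_d)$; then $\|\tilde b-b\|\le2\ell\varepsilon$. In $\sum_{j\le q}\omega_{G_{\delta_0,\alpha_j(\delta_0)}}(\pi_{\alpha_j(\delta_0)}(b))$, replacing the operators by $G_j^*$ costs at most $2q\vartheta\le4\vartheta$, and then replacing $b$ by $\tilde b$ costs at most $2\ell\varepsilon\Gamma\le2\ell\Gamma\vartheta$. At each level $\alpha_j(\delta_0)$ the stages of the letters increase with their index, simultaneously for all $j$. So Lemma 7 applies to $z(\tilde y_1,\dots,\tilde y_d)$ and $z'(\tilde y_1,\dots,\tilde y_d)$ for each pair $(p_i,h_i)$ of $G_j^*$. With weights $\mu_i$, it shows that $\sum_j\mathrm{tr}(G_j^*\pi_{\alpha_j(\delta_0)}(\tilde b))$ differs by at most $2C_N\Gamma\vartheta$ from a number of modulus $\Delta$. So the high part of $f_{\delta_0}(b)$ has modulus at least $\Delta-(4+2\ell\Gamma+2C_N\Gamma)\vartheta$.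

**Step 8: contradiction.** Combining Steps 6 and 7 with (9.1),
$$0=|f_{\delta_0}(b)|\ge\Delta-(8+4\ell\Gamma+2C_N\Gamma)\vartheta>0.\qquad\blacksquare$$

Thus ZFC refutes "every nonseparable scattered C$^*$-algebra admits an uncountable irredundant set", and, if ZFC is consistent, this statement is not consistent with it. In particular Todorcevic's theorem under $\mathrm{MA}+\neg\mathrm{CH}$ does not extend to noncommutative scattered algebras under any additional consistent axioms. There is no conflict with that theorem, by Theorem 2(b).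

## 10. Quotients of subalgebras, and the Cantor–Bendixson levels of any example

**Proof of Theorem 2(a).** The point is that irredundance lifts. Let $\mathcal D=\mathcal B/\mathcal J$ with $\mathcal B\subseteq\mathcal A$, let $\mathcal Y\subseteq\mathcal D$ be irredundant, and choose a lift $\hat a\in\mathcal B$ of each $a\in\mathcal Y$. If $\hat a$ were in the algebra generated by the other lifts, the quotient map would put $a$ in $C^*(\mathcal Y\setminus\{a\})$. So $\{\hat a:a\in\mathcal Y\}$ is irredundant, and $\mathcal Y$ is countable by Theorem 1. For arbitrary $\mathcal X\subseteq\mathcal D$ let $\mathcal Y=\{a\in\mathcal X:a\notin C^*(\mathcal X\setminus\{a\})\}$. It is irredundant, since $C^*(\mathcal Y\setminus\{a\})\subseteq C^*(\mathcal X\setminus\{a\})$, hence countable. $\blacksquare$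

Part (c) rests on two known facts (Jensen; Ghasemi–Koszmider, *Noncommutative Cantor–Bendixson derivatives and scattered C$^*$-algebras*). We include arguments.

**Fact A.** Every nonzero quotient of a scattered C$^*$-algebra contains a minimal projection.

**Proof.** First a topological remark: *if a locally compact Hausdorff space $K$ has a nonempty closed subset $K'$ without isolated points, there is $g\in C_0(K)$ with $g(K)=[0,1]$.* Choose a nonempty relatively open $U_\emptyset\subseteq K'$ with compact closure. Given a nonempty $U_\sigma$, which has at least two points, choose nonempty relatively open $U_{\sigma0},U_{\sigma1}$ with disjoint closures contained in $U_\sigma$. Then $L=\bigcap_n\bigcup_{|\sigma|=n}\overline{U_\sigma}$ is compact. Sending a point to its branch maps $L$ continuously onto $\{0,1\}^\omega$, and binary expansion maps this onto $[0,1]$. Extend the resulting function from $L$ to $K$ with values in $[0,1]$ and compact support, by Tietze and Urysohn; if $0$ was not attained before it still is on $L$, so the range is $[0,1]$.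

Next, *a self-adjoint $b$ in a scattered algebra $\mathcal B$ has countable spectrum.* Otherwise $X=\mathrm{sp}(b)\setminus\{0\}$ is uncountable. Let $X'$ be the set of points of $X$ without countable neighborhood in $X$. It is closed, and $X\setminus X'$ is countable because $X$ is second countable, so $X'\ne\emptyset$. It has no isolated points, for a point isolated in $X'$ would have a countable neighborhood. The remark gives $g\in C_0(X)\cong C^*(b)$ with spectrum $[0,1]$, so $C^*(g)\cong C_0((0,1])$. This has no nonzero projection, since $(0,1]$ is connected and not compact, contradicting scatteredness.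

Now let $\mathcal Q\ne0$ be a quotient of $\mathcal B$. Self-adjoint elements of $\mathcal Q$ lift to self-adjoint elements, so they have countable spectrum. Let $\mathcal N$ be a maximal commutative C$^*$-subalgebra of $\mathcal Q$; it is nonzero, $\mathcal N\cong C_0(K)$, and by the remark $K$ has an isolated point $x$. Let $p\in\mathcal N$ be the indicator of $\{x\}$. Then $mp=m(x)p$ for $m\in\mathcal N$. If $b\in p\mathcal Qp$ is self-adjoint, then $mb=mpb=m(x)b=bm$, so $b$ commutes with $\mathcal N$, $b\in\mathcal N$ by maximality, and $b=bp\in\mathbb Cp$. So $p\mathcal Qp=\mathbb Cp$. $\square$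

**Fact B.** The closed ideal generated by the minimal projections of a C$^*$-algebra $\mathcal Q$ is isomorphic to a $c_0$-sum $\bigoplus_iK(H_i)$.

**Proof.** Let $p$ be minimal. For $x,y\in\mathcal Qp$ we have $y^*x\in p\mathcal Qp=\mathbb Cp$; define $\langle x,y\rangle$ by $y^*x=\langle x,y\rangle p$. The Hilbert norm is the C$^*$-norm, since $\|x\|^2=\|x^*x\|$, and $\mathcal Qp$ is closed, so $H_p=\mathcal Qp$ is a Hilbert space. Left multiplication is a representation $\varpi$ of $\mathcal Q$ on $H_p$, since $y^*(bx)=(b^*y)^*x$. For $x,y\in\mathcal Qp$ we have $xy^*z=\langle z,y\rangle x$, so $xy^*$ acts as a rank-one operator. The closed ideal $\mathcal I(p)$ generated by $p$ is the closed span of such $xy^*$, so $\varpi(\mathcal I(p))=K(H_p)$. If $b\in\mathcal I(p)$ and $\varpi(b)=0$, then $b\mathcal Qp=0$, so $b\,\mathcal I(p)=0$, $bb^*=0$ and $b=0$. So $\mathcal I(p)\cong K(H_p)$, which is simple. For two minimal projections $p,p'$ the ideal $\mathcal I(p)\cap\mathcal I(p')$ is therefore $0$ or equal to both. Distinct ones annihilate each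 other, and the closed span of pairwise annihilating ideals is their $c_0$-sum. $\square$

**The Cantor–Bendixson sequence.** For a scattered $\mathcal A'$ let $\mathcal J_0=0$, let $\mathcal J_{\xi+1}/\mathcal J_\xi$ be the ideal of $\mathcal A'/\mathcal J_\xi$ generated by its minimal projections, and take closures of unions at limits. By Fact A the sequence increases strictly until it reaches $\mathcal A'$. The least $\xi$ with $\mathcal J_\xi=\mathcal A'$ is the *height*, and the quotients $\mathcal J_{\xi+1}/\mathcal J_\xi\cong\bigoplus_iK(H_i)$ (Fact B) are the *levels*. For example, $K(\ell_2)$ has height $1$ and the single level $K(\ell_2)$.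

**Proof of Theorem 2(c).** Let $\mathcal A'$ be nonseparable and scattered, without uncountable irredundant sets. First we see that levels are separable. If the level $\mathcal J_{\xi+1}/\mathcal J_\xi\cong\bigoplus_iK(H_i)$ were nonseparable, there would be uncountably many $i$, or some $H_i$ would be nonseparable. In both cases $\mathcal A'/\mathcal J_\xi$ contains an uncountable family of pairwise orthogonal nonzero projections. It is irredundant by Section 2, and as in (a) its lifts form an uncountable irredundant set in $\mathcal A'$, a contradiction.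

Now the height. An extension of a separable algebra by a separable ideal is separable, and so is the closure of a countable increasing union of separable ideals. So if the height were countable, induction along the sequence would make $\mathcal A'$ separable. Hence the height is at least $\omega_1$. $\blacksquare$
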